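\title{An injectivity theorem for multiplier ideal sheaves on weakly pseudoconvex K\"ahler manifolds}

\begin{abstract}
Let $E$ be a holomorphic line bundle with a singular Hermitian metric $h$ on a K\"ahler manifold $X$, and let $\psi$ be a quasi-plurisubharmonic function with neat analytic singularities such that $\Theta_{E,h}+(1+\alpha\delta)\,i\partial\bar\partial\psi\ge0$ for all $\alpha\in[0,1]$ and some continuous function $\delta>0$. By a theorem of Cao, Demailly and Matsumura, the maps $H^q(X,K_X\otimes E\otimes\mathcal I(he^{-\psi}))\to H^q(X,K_X\otimes E\otimes\mathcal I(h))$ are injective when $X$ is holomorphically convex. We prove that they are injective on every weakly pseudoconvex K\"ahler manifold. The proof solves a $\bar\partial$-equation exactly, by a Neumann series for an operator that contracts both the $L^2$ norm of forms and the $L^2$ norm of their $\bar\partial$-primitives. No Hausdorff property of the cohomology groups is used.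
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
Let $X$ be a complex manifold of dimension $n$ with canonical bundle $K_X$, and let $E$ be a holomorphic line bundle on $X$. A \emph{singular Hermitian metric} $h$ on $E$ is given in each local trivialization by $h=e^{-\varphi}$ with a weight $\varphi\in L^1_{\rm loc}$; smooth metrics are included. Its curvature is the current $\Theta_{E,h}=\Theta_h=i\partial\bar\partial\varphi$, which does not depend on the trivialization. The \emph{multiplier ideal sheaf} $\mathcal I(h)=\mathcal I(\varphi)$ consists of the germs of holomorphic functions $f$ for which $|f|^2e^{-\varphi}$ is locally integrable. It records how much vanishing the poles of $h$ impose: for $\varphi=c\log|z|^2$ on $\mathbb C$ with $c\ge0$, it is generated by $z^{\lfloor c\rfloor}$.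

A function $\psi\in L^1_{\rm loc}$ with values in $[-\infty,\infty)$ is \emph{quasi-plurisubharmonic} (quasi-psh) if it is locally the sum of a plurisubharmonic (psh) function and a smooth function. It has \emph{neat analytic singularities} if locally $\psi=c\log\sum_j|g_j|^2+v$ with $c>0$, $g_j$ holomorphic and $v$ smooth. Put $Y=\{\psi=-\infty\}$. Since $\psi$ is locally bounded above, $\mathcal I(he^{-\psi})\subset\mathcal I(h)$, and the two sheaves agree off $Y$. We are interested in the induced maps
\begin{equation}\label{eq:map}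
H^q(X,K_X\otimes E\otimes\mathcal I(he^{-\psi}))\longrightarrow H^q(X,K_X\otimes E\otimes\mathcal I(h)).
\end{equation}
By the long exact sequence, injectivity of \eqref{eq:map} in degree $q+1$ says that every class of degree $q$ with values in $K_X\otimes E\otimes\mathcal I(h)/\mathcal I(he^{-\psi})$, a sheaf supported on $Y$, extends to $X$. The curvature condition under which one expects this is
\begin{equation}\label{eq:curv}
\Theta_{E,h}+(1+\alpha\delta)\,i\partial\bar\partial\psi\ge0\quad\text{in the sense of currents, for all }\alpha\in[0,1],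
\end{equation}
where $\delta>0$ is a continuous function on $X$. (The coefficients of $i\partial\bar\partial\psi$ are measures, so the product with $\delta$ is defined.)

\begin{example}[A divisor]\label{ex:divisor}
Let $F$ and $L$ be line bundles with smooth metrics $h_F$, $h_L$, let $s$ be a section of $L$ with zero divisor $Y$, and take $E=F\otimes L$, $h=h_Fh_L$, $\psi=\log|s|^2_{h_L}$. Then $\mathcal I(h)=\mathcal O_X$ and $\mathcal I(he^{-\psi})=\mathcal O(-Y)$, because a holomorphic function off $Y$ that is locally $L^2$ extends across $Y$. So \eqref{eq:map} is multiplication by $s$, from $H^q(X,K_X\otimes F)$ to $H^q(X,K_X\otimes F\otimes L)$. Since $i\partial\bar\partial\psi=2\pi[Y]-\Theta_{h_L}$, the left side of \eqref{eq:curv} is $\Theta_{h_F}-\alpha\delta\,\Theta_{h_L}+2\pi(1+\alpha\delta)[Y]$, and \eqref{eq:curv} means that $\Theta_{h_F}\ge0$ and $\Theta_{h_F}\ge\delta\,\Theta_{h_L}$.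
\end{example}

\begin{example}[The condition for $\alpha=0$ is not enough]\label{ex:curve}
In Example~\ref{ex:divisor} let $X$ be a compact Riemann surface, $F$ trivial with the trivial metric, $L=\mathcal O(p)$ and $s$ its canonical section. Then $\Theta_{E,h}+i\partial\bar\partial\psi=2\pi[p]\ge0$, so \eqref{eq:curv} holds for $\alpha=0$; it fails for $\alpha>0$, since $\Theta_{h_L}\le0$ is impossible in degree $1$. The map \eqref{eq:map} for $q=1$ goes from $H^1(X,K_X)=\mathbb C$ to $H^1(X,K_X\otimes\mathcal O(p))\cong H^0(X,\mathcal O(-p))^*=0$, and it is not injective.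
\end{example}

The manifold $X$ is \emph{holomorphically convex} if for every compact set $K$ the hull $\{z:|f(z)|\le\sup_K|f|\text{ for all }f\in\mathcal O(X)\}$ is compact. It is \emph{weakly pseudoconvex} if it carries a smooth psh exhaustion function, that is, a smooth psh function whose sublevel sets are relatively compact. The first property implies the second: exhaust $X$ by compact sets $K_j\subset\operatorname{int}K_{j+1}$ equal to their hulls, choose finitely many holomorphic $f_{j,l}$ with $\sum_l|f_{j,l}|^2<2^{-j}$ on $K_j$ and $>j$ on $K_{j+2}\setminus\operatorname{int}K_{j+1}$, and take $\sum_{j,l}|f_{j,l}|^2$.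

A theorem of Cao, Demailly and Matsumura states that on a holomorphically convex K\"ahler manifold, \eqref{eq:curv} implies the injectivity of \eqref{eq:map} for all $q\ge0$. The problem considered here, posed in \cite{DG}, is whether the same holds when $X$ is only weakly pseudoconvex.

There is a reason to doubt it. For compact $X$ and smooth data, injectivity comes from an argument with harmonic forms (Section~\ref{sec:model}). Harmonic forms see only the \emph{closure} of the image of $\bar\partial$. On a noncompact manifold the same argument shows at best that a class in the kernel is a limit of exact forms, and to conclude one needs the image of $\bar\partial$ to be closed, that is, a Hausdorff property of cohomology. A psh exhaustion provides weights and complete metrics, but it says nothing directly about closedness. One could therefore imagine nonzero classes in the kernel that lie in the closure of zero. They do not exist.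

\subsection*{Results}

\begin{theorem}\label{thm:main}
Let $X$ be a weakly pseudoconvex K\"ahler manifold, $E$ a holomorphic line bundle on $X$ with a singular Hermitian metric $h$, and $\psi$ a quasi-psh function with neat analytic singularities. If \eqref{eq:curv} holds for some continuous function $\delta>0$, then the map \eqref{eq:map} is injective for every $q\ge0$.
\end{theorem}

The proof uses only the metric $h_1=he^{-\psi}$, in terms of which \eqref{eq:curv} reads $\Theta_{h_1}+\alpha\delta\,i\partial\bar\partial\psi\ge0$, and it gives a stronger statement.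

\begin{theorem}\label{thm:strong}
Let $X$ be a weakly pseudoconvex K\"ahler manifold and $\psi$ a quasi-psh function such that $e^\psi$ is continuous and $\psi$ is smooth on $X\setminus Y$, where $Y=\{\psi=-\infty\}$. Let $h_1=e^{-\varphi_1}$ be a singular Hermitian metric on a holomorphic line bundle $E$ with
\[
\Theta_{h_1}\ge0\ \text{ on }X,\qquad \Theta_{h_1}+\delta\,i\partial\bar\partial\psi\ge0\ \text{ on }X\setminus Y,
\]
for some continuous function $\delta>0$ on $X$. Let $\mathcal I_\infty$ be the sheaf whose sections over $U$ are the holomorphic functions $f$ on $U\setminus Y$ such that, near each point of $U$, $|f|^2e^{-\varphi_1+m\psi}$ is integrable for some $m\ge0$. Then for all $q\ge0$ the map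
\[
H^q(X,K_X\otimes E\otimes\mathcal I(h_1))\longrightarrow H^q(X,K_X\otimes E\otimes\mathcal I_\infty)
\]
is injective.
\end{theorem}

For instance, if $h_1$ is smooth and $\psi=\log|s|^2_{h_L}$, then $\mathcal I_\infty$ is the sheaf of meromorphic functions with poles of arbitrary order along $Y$.

\begin{proof}[Theorem~\ref{thm:strong} implies Theorem~\ref{thm:main}]
If $\psi$ has neat analytic singularities, then $e^\psi=e^v(\sum|g_j|^2)^c$ is continuous and $\psi$ is smooth off $Y$. The two curvature conditions are \eqref{eq:curv} for $\alpha=0$ and $\alpha=1$. Finally $\mathcal I(h_1)\subset\mathcal I(h)\subset\mathcal I_\infty$, where the second inclusion is the case $m=1$. So the map of Theorem~\ref{thm:strong} factors through \eqref{eq:map}.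
\end{proof}

Theorem~\ref{thm:main} in degree $q+1$ and the long exact sequence give the following extension statement.

\begin{corollary}\label{cor:ext}
Under the hypotheses of Theorem~\ref{thm:main}, the map
\[
H^q(X,K_X\otimes E\otimes\mathcal I(h))\to H^q\bigl(X,K_X\otimes E\otimes\mathcal I(h)/\mathcal I(he^{-\psi})\bigr)
\]
is surjective for all $q\ge0$.
\end{corollary}

On a compact manifold no growth condition along $Y$ is needed; the next statement is proved at the end of Section~\ref{sec:iteration}.

\begin{proposition}\label{prop:compact}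
If $X$ is compact, then under the hypotheses of Theorem~\ref{thm:strong} the restriction map $H^q(X,K_X\otimes E\otimes\mathcal I(h_1))\to H^q(X\setminus Y,K_X\otimes E\otimes\mathcal I(h_1))$ is injective for all $q\ge0$.
\end{proposition}

Section~\ref{sec:tools} collects the tools, and Section~\ref{sec:model} treats the compact smooth case and derives the plan of the proof from it. Sections~\ref{sec:reduction} and~\ref{sec:weights} set up a $\bar\partial$-problem in a weighted $L^2$ space. Section~\ref{sec:iteration} states two estimates and solves the problem with their help; the estimates are proved in Sections~\ref{sec:nonconc}--\ref{sec:apriori}.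

\section{Conventions and tools}\label{sec:tools}

From now on the hypotheses of Theorem~\ref{thm:strong} are in force. We assume $X$ connected: cohomology is the product over the components, and an exhaustion restricts to an exhaustion of each component. We fix a K\"ahler form $\omega$, a smooth psh exhaustion $\Phi_0$ and a smooth metric $h_0$ on $E$. Since $i\partial\bar\partial\varphi_1\ge0$, each local weight $\varphi_1$ is a.e.\ equal to a psh function, and we use that representative. Thus $h_1=h_0e^{-f}$ with $f$ upper semicontinuous and finite a.e. The set $Y$ is closed because $e^\psi$ is continuous, and it is a null set because $\psi\in L^1_{\rm loc}$.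

\subsection*{Forms of bidegree $(n,p)$}
If $\omega=i\sum e_j\wedge\bar e_j$ at a point, the forms $e_I\wedge\bar e_J$ are declared orthonormal, and $dV_\omega=\omega^n/n!$. For an $E$-valued form $u$ and a metric $H$ on $E$, the pointwise norm squared is written $|u|^2H$. Brackets $\langle\ ,\ \rangle$ denote pointwise inner products under an integral sign and $L^2$ inner products elsewhere. The operator $\Lambda$ is the adjoint of $\omega\wedge\cdot$, and for a $(0,1)$-form $\bar\alpha$ we let $(\bar\alpha)^*$ be the pointwise adjoint of $\bar\alpha\wedge\cdot$. If a real $(1,1)$-form $\Gamma$ has eigenvalues $\lambda_j$ in the coframe $(e_j)$ and $v=\sum_Jv_J\,e_1\wedge\dots\wedge e_n\wedge\bar e_J$ is an $(n,p)$-form, then $\langle[\Gamma,\Lambda]v,v\rangle=\sum_J\bigl(\sum_{j\in J}\lambda_j\bigr)|v_J|^2$. Hence, on $(n,p)$-forms,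
\begin{equation}\label{eq:alg}
\Gamma\ge\Gamma'\ \Rightarrow\ [\Gamma,\Lambda]\ge[\Gamma',\Lambda],\qquad [\omega,\Lambda]=p,\qquad \langle[i\alpha\wedge\bar\alpha,\Lambda]v,v\rangle=|(\bar\alpha)^*v|^2 ;
\end{equation}
for the last identity take $e_1=\alpha/|\alpha|$. If $\omega'=i\sum\lambda_je_j\wedge\bar e_j$ with $\lambda_j\ge1$, then $|v|^2_{\omega'}dV_{\omega'}=\sum_J|v_J|^2\prod_{j\in J}\lambda_j^{-1}\,dV_\omega$. Therefore
\begin{equation}\label{eq:mono}
\omega'\ge\omega\ \Rightarrow\ |v|^2_{\omega'}\,dV_{\omega'}\le|v|^2_\omega\,dV_\omega\quad\text{for $(n,p)$-forms }v .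
\end{equation}
The Hodge operator $*$ is $\mathbb C$-linear and isometric, and it maps $(n,p)$-forms to $(n-p,0)$-forms. If $D'$ is the $(1,0)$-part of the Chern connection of a smooth metric on $E$, its formal adjoint is $D'^*=-*\bar\partial\,*$. This expression does not involve the metric of $E$, and we use it, in the sense of distributions, as the definition of $D'^*w$ for every $w\in L^2_{\rm loc}$. Thus $|D'^*w|=|\bar\partial(*w)|$ measures how far the $(n-p,0)$-form $*w$ is from being holomorphic.

\subsection*{Known theorems}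
Integrals over coordinate domains with no measure indicated are taken with respect to Lebesgue measure.
\begin{itemize}
\item[(H)] \emph{H\"ormander.} Let $\Omega\subset\mathbb C^n$ be bounded and pseudoconvex of diameter $d$, $\phi$ psh on $\Omega$, $p\ge1$, and $g$ a $\bar\partial$-closed $(0,p)$-form in $L^2(\Omega,e^{-\phi})$. Then $\bar\partial u=g$ has a solution with $\int|u|^2e^{-\phi}\le e\,d^2\int|g|^2e^{-\phi}$.
\item[(OT)] \emph{Ohsawa--Takegoshi at a point.} With $\Omega,\phi$ as in (H) and $\phi(z_0)>-\infty$, there is $G\in\mathcal O(\Omega)$ with $G(z_0)=1$ and $\int|G|^2e^{-\phi}\le Ce^{-\phi(z_0)}$, where $C$ depends only on $n$ and $d$.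
\item[(N)] \emph{Nadel.} For psh $\phi$ the sheaf $\mathcal I(\phi)$ is coherent.
\item[(SO)] \emph{Strong openness (Guan--Zhou).} For psh $\phi$, $\mathcal I(\phi)=\bigcup_{\varepsilon>0}\mathcal I((1+\varepsilon)\phi)$ on stalks.
\item[(Sk)] \emph{Skoda.} For quasi-psh $\psi$ and a given point, $e^{-\tau\psi}$ is integrable near the point if $\tau>0$ is small.
\item[(D)] \emph{Demailly.} If $u\in L^2_{\rm loc}$ and $w\in L^1_{\rm loc}$ are forms on a manifold and $\bar\partial u=w$ off a nowhere dense analytic set, then $\bar\partial u=w$ everywhere.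
\item[(M)] \emph{Regularized maximum} \cite[Lemma I.5.18]{Dem}. For $\ell>0$ there are smooth convex functions $\max_\ell$ on $\mathbb R^p$, $p\ge1$, nondecreasing in each variable, with $\max_\ell(t_1+a,\dots,t_p+a)=\max_\ell(t)+a$ and $\max\le\max_\ell\le\max+\ell$, such that an entry smaller than $\max t-2\ell$ can be omitted without changing the value.
\item[(BKN)] \emph{Bochner--Kodaira--Nakano.} On a K\"ahler manifold, with a smooth metric $H'$ on $E$, a smooth compactly supported form $v$ satisfies $\|\bar\partial v\|^2+\|\bar\partial^*v\|^2=\|D'v\|^2+\|D'^*v\|^2+\int\langle[\Theta_{H'},\Lambda]v,v\rangle H'dV$.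
\item[(Dens)] \emph{Density.} If in addition the K\"ahler metric is complete, let $\operatorname{Dom}\bar\partial$ consist of the $L^2$ forms whose distributional $\bar\partial$ is in $L^2$, and let $\bar\partial^*$ be the Hilbert space adjoint. Then smooth compactly supported forms are dense in $\operatorname{Dom}\bar\partial\cap\operatorname{Dom}\bar\partial^*$ for the norm $\|v\|+\|\bar\partial v\|+\|\bar\partial^*v\|$.
\end{itemize}

\subsection*{A twisted identity}
The second curvature hypothesis enters through (BKN) for a metric multiplied by a function $\eta$, which will be a function of $\psi$. This is the only place where the K\"ahler condition is used.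

\begin{lemma}\label{lem:twist}
Let $(\Omega,\omega')$ be a K\"ahler manifold of dimension $n$, $H'$ a smooth metric on $E$ over $\Omega$, and $\eta>0$ a smooth function. All integrals are taken against $H'dV_{\omega'}$.
\begin{enumerate}
\item[(a)] For smooth compactly supported $(n,p)$-forms $v$,
\[
\int\eta\bigl(|\bar\partial v|^2+|\bar\partial^*v|^2\bigr)=\int\eta|D'^*v|^2+\int\langle[\eta\Theta_{H'}-i\partial\bar\partial\eta,\Lambda]v,v\rangle+2\operatorname{Re}\int\langle\bar\partial^*v,(\bar\partial\eta)^*v\rangle .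
\]
\item[(b)] Suppose that $\omega'$ is complete, $1\le\eta\le2$, and
$\eta\Theta_{H'}-i\partial\bar\partial\eta-\frac14\,i\partial\eta\wedge\bar\partial\eta\ge\Gamma_0-C\omega'$
with a smooth form $\Gamma_0\ge0$ and a constant $C\ge0$. Then every $(n,p)$-form $v\in\operatorname{Dom}\bar\partial\cap\operatorname{Dom}\bar\partial^*$ has $D'^*v\in L^2$, and
\[
\|D'^*v\|^2+\int\langle[\Gamma_0,\Lambda]v,v\rangle\le2\|\bar\partial v\|^2+6\|\bar\partial^*v\|^2+Cn\|v\|^2 .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Apply (BKN) with the metric $\eta H'$. Here $D'v=0$ for degree reasons, and $D'^*$ is unchanged. From $\eta\,\bar\partial u=\bar\partial(\eta u)-\bar\partial\eta\wedge u$ we see that the adjoint of $\bar\partial$ for $\eta H'$ is $v\mapsto\bar\partial^*v-\eta^{-1}(\bar\partial\eta)^*v$, so the left side of (BKN) is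
\[
\int\eta|\bar\partial v|^2+\int\eta|\bar\partial^*v|^2-2\operatorname{Re}\int\langle\bar\partial^*v,(\bar\partial\eta)^*v\rangle+\int\eta^{-1}|(\bar\partial\eta)^*v|^2 .
\]
On the right side, $\eta\,\Theta_{\eta H'}=\eta\Theta_{H'}-\eta\,i\partial\bar\partial\log\eta=\eta\Theta_{H'}-i\partial\bar\partial\eta+\eta^{-1}i\partial\eta\wedge\bar\partial\eta$. By \eqref{eq:alg} the last term contributes $\int\eta^{-1}|(\bar\partial\eta)^*v|^2$, which cancels.

(b) For smooth compactly supported $v$, use $2\operatorname{Re}\langle\bar\partial^*v,(\bar\partial\eta)^*v\rangle\ge-4|\bar\partial^*v|^2-\frac14|(\bar\partial\eta)^*v|^2$ in (a), then \eqref{eq:alg} and $\eta+4\le6$. For general $v$ take $v_l\to v$ as in (Dens). The inequality for $v_l-v_{l'}$ shows that $D'^*v_l$ is a Cauchy sequence in $L^2$; its limit is the distribution $D'^*v$. The term with $\Gamma_0$ passes to the limit by Fatou's lemma along a subsequence that converges a.e.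
\end{proof}

\section{The compact smooth case and the plan of the proof}\label{sec:model}

\subsection*{The model argument}
Suppose that $X$ is compact and that $h_1$ and $e^\psi$ are smooth, for example $(E,h_1)=(F,h_F)$ and $\psi=\log|s|^2_{h_L}$ in the notation of Example~\ref{ex:divisor}. Let $a$ be a smooth $\bar\partial$-closed $(n,q)$-form with $a=\bar\partial c$ on $X\setminus Y$, $c$ smooth on $X\setminus Y$. We show that $a$ is $\bar\partial$-exact on $X$. By Hodge theory $a=v+\bar\partial b$ with $\bar\partial v=0$, $\bar\partial^*v=0$, and $v=\bar\partial c'$ on $X\setminus Y$ with $c'=c-b$. We must show $v=0$.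

\emph{Step 1: $v$ does not see the direction $\bar\partial\psi$.} Subtract a constant so that $\psi\le0$, and let $\eta=1-\epsilon e^\psi$ with $0<2\epsilon\le\min(1,\min\delta)$. Off $Y$,
\[
\eta\Theta_{h_1}-i\partial\bar\partial\eta=\eta\bigl(\Theta_{h_1}+\kappa\,i\partial\bar\partial\psi\bigr)+\epsilon e^\psi\,i\partial\psi\wedge\bar\partial\psi,\qquad\kappa=\epsilon e^\psi/\eta\le2\epsilon\le\delta .
\]
The form in parentheses is a convex combination of $\Theta_{h_1}$ and $\Theta_{h_1}+\delta\,i\partial\bar\partial\psi$, hence $\ge0$. As $Y$ is a null set, Lemma~\ref{lem:twist}(a) gives $0\ge\int\eta|D'^*v|^2+\epsilon\int e^\psi|(\bar\partial\psi)^*v|^2$. So $*v$ is holomorphic, and $(\bar\partial\psi)^*v=0$ off $Y$.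

\emph{Step 2: cutting off near $Y$ costs nothing.} Fix once and for all a smooth nonincreasing function $\theta:\mathbb R\to[0,1]$ with
\begin{equation}\label{eq:theta}
\theta=1\text{ on }(-\infty,-1],\qquad\theta=0\text{ on }[0,\infty),\qquad|\theta'|\le2 .
\end{equation}
Let $\vartheta_t=\theta(\psi+t)$, which equals $1$ near $Y$. The form $(1-\vartheta_t)c'$ is smooth on $X$, and $(\bar\partial\vartheta_t)^*v=\theta'(\psi+t)(\bar\partial\psi)^*v=0$. Hence
\[
0=\langle(1-\vartheta_t)c',\bar\partial^*v\rangle=\langle(1-\vartheta_t)v,v\rangle-\int\langle c',(\bar\partial\vartheta_t)^*v\rangle h_1dV=\|v\|^2-\langle\vartheta_tv,v\rangle .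
\]

\emph{Step 3: $v$ does not concentrate near $Y$.} The form $v$ is bounded and the volume of $\{\psi\le-t\}$ tends to $0$. So $\|v\|^2=\langle\vartheta_tv,v\rangle\to0$ as $t\to\infty$, and $v=0$.

\begin{example}\label{ex:product}
Let $X=C\times\mathbb P^1$ with $C$ an elliptic curve with flat coordinate $\tau$, and take a product metric. Let $L$ be the pullback of $\mathcal O(1)$ with the Fubini--Study metric, $F=L^2$, and $Y=C\times\{\infty\}$; then $\Theta_{h_F}=2\Theta_{h_L}\ge0$. Let $\sigma$ generate $K_{\mathbb P^1}\otimes\mathcal O(2)$ and put $v=d\tau\wedge\sigma\wedge d\bar\tau$. Then $*v$ is a constant multiple of $\sigma$ and $[\Theta_{h_F},\Lambda]v=0$, so $v$ is harmonic by (BKN). Step 1 is visible: $\bar\partial\psi$ points in the $\mathbb P^1$ direction and is orthogonal to $d\bar\tau$. The conclusion is visible too: $d\bar\tau$ is not $\bar\partial$-exact on $C\times\mathbb C$, since $\int_Cd\tau\wedge d\bar\tau\ne0$. In Example~\ref{ex:curve}, by contrast, the harmonic form is the area form $v$ of the curve, $|(\bar\partial\psi)^*v|=|\bar\partial\psi||v|$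 does not vanish identically, and Step 2 breaks down.
\end{example}

\subsection*{A substitute for Hodge theory}
In general let $S$ denote $\bar\partial$ acting between weighted $L^2$ spaces. The model argument, applied to $v\in\operatorname{Ker}S^*$, would give $a\perp\operatorname{Ker}S^*$, that is, $a\in\overline{\operatorname{Ran}S}$. This is weaker than $a\in\operatorname{Ran}S$: for the operator $Se_k=e_k/k$ on $\ell^2$, the vector $\sum e_k/k$ lies in the closure of the range but not in the range. We therefore replace the harmonic projection by the resolvent $R=(1+SS^*)^{-1}$, which has the property that $x-Rx$ lies in the range itself. We define it variationally, because this form is stable under approximation of the metrics.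

\begin{lemma}\label{lem:hilbert}
Let $S:\mathcal H_0\supset\operatorname{Dom}S\to\mathcal H_1$ be a closed densely defined operator between Hilbert spaces.
\begin{enumerate}
\item[(a)] For $x\in\mathcal H_1$ the functional $\|b\|^2+\|x-Sb\|^2$ has a unique minimizer $b\in\operatorname{Dom}S$. Put $v=Rx:=x-Sb$ and call $(b,v)$ the \emph{minimal pair} of $x$. Then $R$ is linear, $v\in\operatorname{Dom}S^*$, $b=S^*v$, and $\langle x,v\rangle=\|v\|^2+\|b\|^2$. In particular $\|v\|\le\|x\|$ and $\|b\|\le\frac12\|x\|$.
\item[(b)] The forms $Rx$ are dense in $\operatorname{Dom}S^*$ for the graph norm of $S^*$. The forms $S^*Rx$ are dense in $\operatorname{Dom}S\cap(\operatorname{Ker}S)^\perp$ for the graph norm of $S$.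
\item[(c)] If $x=Sy$ with $y\in\operatorname{Dom}S$, then $Rx=Sb'$ with $b'\in\operatorname{Dom}S\cap(\operatorname{Ker}S)^\perp$, $\|b'\|\le\|y\|$ and $\|Sb'\|\le\frac12\|y\|$.
\item[(d)] If $x\in\mathcal H_1$ and $|\langle x,v\rangle|\le C\|S^*v\|$ for all $v\in\operatorname{Dom}S^*$, then $x=Sy$ for some $y\in\operatorname{Dom}S$ with $\|y\|\le C$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The pair $(b,Sb)$ is the orthogonal projection of $(0,x)$ onto the graph of $S$. Orthogonality reads $\langle b,b''\rangle=\langle v,Sb''\rangle$ for all $b''\in\operatorname{Dom}S$, that is, $b=S^*v$. Then $\langle x,v\rangle=\|v\|^2+\langle Sb,v\rangle=\|v\|^2+\|b\|^2$, so $\|b\|^2\le\|v\|(\|x\|-\|v\|)\le\frac14\|x\|^2$.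

(b) If $v_0\in\operatorname{Dom}S^*$ is graph-orthogonal to all $v=Rx$, then $0=\langle v_0,v\rangle+\langle S^*v_0,b\rangle=\langle v_0,v+Sb\rangle=\langle v_0,x\rangle$ for all $x$, so $v_0=0$. The space $\operatorname{Dom}S\cap(\operatorname{Ker}S)^\perp$ is complete for the graph norm and contains all $b=S^*Rx$. If $b_0$ in this space is graph-orthogonal to all $b$, then $0=\langle b_0,S^*v\rangle+\langle Sb_0,Sb\rangle=\langle Sb_0,x\rangle$ for all $x$, so $b_0\in\operatorname{Ker}S$ and $b_0=0$.

(c) Subtracting from $y$ its projection to $\operatorname{Ker}S$, we may assume $y\perp\operatorname{Ker}S$. Put $b'=y-b$. Then $Sb'=x-Sb=v$, $b'\perp\operatorname{Ker}S$, and $\langle y,b'\rangle=\|b'\|^2+\langle S^*v,b'\rangle=\|b'\|^2+\|Sb'\|^2$. The bounds follow as in (a).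

(d) The functional $S^*v\mapsto\langle v,x\rangle$ is well defined on $\operatorname{Ran}S^*$ and has norm $\le C$. By the Riesz theorem there is $y\in\mathcal H_0$, $\|y\|\le C$, with $\langle x,v\rangle=\langle y,S^*v\rangle$ for all $v\in\operatorname{Dom}S^*$. This says $y\in\operatorname{Dom}S^{**}$ and $S^{**}y=x$, and $S^{**}=S$.
\end{proof}

The passage from the closure of the range to the range is made by the following observation.

\begin{lemma}\label{lem:neumann}
Let $S$ be as in Lemma~\ref{lem:hilbert}, $a\in\mathcal H_1$, and $A:\mathcal H_1\to\mathcal H_1$ linear. Suppose that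
\begin{enumerate}
\item[(1)] $\|Ax\|\le\frac12\|x\|$ for all $x\in\mathcal H_1$;
\item[(2)] if $x=Sy$, then $Ax=Sy'$ for some $y'\in\operatorname{Dom}S$ with $\|y'\|\le\frac12\|y\|$;
\item[(3)] $a-Aa\in\operatorname{Ran}S$.
\end{enumerate}
Then $a\in\operatorname{Ran}S$.
\end{lemma}

\begin{proof}
Write $a-Aa=Sy_0$. By (2), $A^iSy_0=Sy_i$ with $\|y_i\|\le2^{-i}\|y_0\|$. Hence $a-A^ka=\sum_{i<k}A^i(a-Aa)=S\bigl(\sum_{i<k}y_i\bigr)$. By (1) the left side tends to $a$, and $\sum y_i$ converges. Since $S$ is closed, $a=S\bigl(\sum_iy_i\bigr)$.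
\end{proof}

\subsection*{The plan}
Step 2 of the model says that $a$ and $\vartheta v$, where $v$ is the harmonic part of $a$, have the same inner product with $v$. This suggests the operator $A=P\vartheta R$, with $P$ the projection onto $\bar\partial$-closed forms and $\vartheta$ one fixed cutoff. To verify (1)--(3) the three steps must become quantitative.

Step 1 becomes an inequality that bounds $\|D'^*v\|$ and a weighted norm of $(\bar\partial\psi)^*v$ by $\|S^*v\|$. The weight degenerates as $\psi\to-\infty$, so cutting off at depth $\psi\approx-t$ in Step 2 now has a cost that grows with $t$. Step 3 must provide a gain that beats this cost, uniformly for all $w$ with $\|w\|+\|D'^*w\|\le1$. Strong openness provides a gain $e^{-\tau t}$, but with a small $\tau>0$. The choice $\eta=1-\epsilon e^\psi$ of the model has cost $e^{t}$, which is too much; we shall choose $\eta$ so that the cost is only $t^3$. Finally, $\tau$ and all local constants degenerate at infinity in $X$, so the depth $t$ has to be a function that grows at infinity.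 We take it to be a power of a psh exhaustion $\Phi$ that dominates all local constants, and we absorb its derivative by a weight $e^{-\Phi^8}$.

\section{Reduction to a $\bar\partial$-equation}\label{sec:reduction}

Let $\mathcal A^p$ be the sheaf of $E$-valued $(n,p)$-forms $u\in L^2_{\rm loc}(h_1)$ with $\bar\partial u\in L^2_{\rm loc}(h_1)$, and let $\mathcal Z^p\subset\mathcal A^p$ be the kernel of $\bar\partial$. (As $\varphi_1$ is locally bounded above, $L^2_{\rm loc}(h_1)\subset L^2_{\rm loc}$, so $\bar\partial u$ is defined.) Then $\mathcal Z^0=K_X\otimes E\otimes\mathcal I(h_1)$. The sheaves $\mathcal A^p$ are modules over the smooth functions, hence fine, and $0\to\mathcal Z^p\to\mathcal A^p\to\mathcal Z^{p+1}\to0$ is exact by (H) on small coordinate balls, because $\varphi_1$ is psh. So for every open $X'\subset X$ the connecting map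
\begin{equation}\label{eq:connecting}
H^j(X',\mathcal Z^{p+1})\to H^{j+1}(X',\mathcal Z^p)
\end{equation}
is bijective for $j\ge1$, and for $j=0$ it is surjective with kernel $\bar\partial\,\Gamma(X',\mathcal A^p)$. Since $\mathcal Z^p=0$ for $p>n$, we get $H^q(X,\mathcal Z^0)=0$ for $q>n$. For $q=0$ Theorem~\ref{thm:strong} holds because $\mathcal I(h_1)\subset\mathcal I_\infty$. \emph{From now on $1\le q\le n$.}

\begin{lemma}\label{lem:reduction}
Let $\alpha\in H^q(X,K_X\otimes E\otimes\mathcal I(h_1))$.
\begin{enumerate}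
\item[(a)] There is a $\bar\partial$-closed $(n,q)$-form $a\in L^2_{\rm loc}(X,h_1)$ such that, for every open $X'\subset X$, $\alpha|_{X'}=0$ if and only if $a=\bar\partial b$ on $X'$ for some $b\in L^2_{\rm loc}(X',h_1)$.
\item[(b)] If $\alpha$ maps to $0$ in $H^q(X,K_X\otimes E\otimes\mathcal I_\infty)$, then $a$ can be chosen so that $a=\bar\partial c$ on $X\setminus Y$ with $c\in L^2_{\rm loc}(X\setminus Y,h_1)$, and for each compact $K\subset X$ there is $m\ge0$ with $\int_{K\setminus Y}|c|^2h_1e^{m\psi}dV<\infty$.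
\end{enumerate}
\end{lemma}

\begin{proof}
Since $X$ is paracompact, sheaf cohomology is the direct limit of the \v{C}ech groups over locally finite open covers. Choose such a cover $\{W_i\}$ on which $\alpha$ is given by a cocycle $x_0=(\alpha_I)$ and, in case (b), $x_0=\check d\gamma$ for a $(q-1)$-cochain $\gamma=(\gamma_I)$ with values in $K_X\otimes E\otimes\mathcal I_\infty$; here $\check d$ is the \v{C}ech differential. Let $C^p$ denote $p$-cochains of forms, let $C^{-1}$ denote global forms, and let $\check d:C^{-1}\to C^0$ be restriction. With a smooth partition of unity $\rho_j$, $\operatorname{supp}\rho_j\subset W_j$, define $\mathcal K:C^p\to C^{p-1}$ for $p\ge0$ by $(\mathcal K\beta)_{i_0\dots i_{p-1}}=\sum_j\rho_j\beta_{ji_0\dots i_{p-1}}$. Since $(\check d\beta)_{ji_0\dots i_p}=\beta_{i_0\dots i_p}-\sum_l(-1)^l\beta_{ji_0\dots\widehat{i_l}\dots i_p}$, we have $\mathcal K\check d+\check d\mathcal K=1$ on $C^p$, $p\ge0$. Also $\check d$ commutes with $\bar\partial$.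

(a) Put $x_{i+1}=\bar\partial\mathcal Kx_i\in C^{q-i-1}$ for $0\le i<q$. Because $\operatorname{supp}\rho_j\subset W_j$, near any point $z$ of its domain a component of $x_i$ or $\mathcal Kx_i$ is a finite sum of smooth forms times sections $\alpha_I$ defined near $z$. So $x_i$ has values in $\mathcal Z^i$ and $\mathcal Kx_i$ in $\mathcal A^i$. If $\check dx_i=0$, then $\check d\mathcal Kx_i=x_i$ and $\check dx_{i+1}=\bar\partial x_i=0$. Thus all $x_i$ are cocycles, and $a:=x_q$ is a global section of $\mathcal Z^q$. The cochain $\mathcal Kx_i$ lifts $x_{i+1}$ and has coboundary $x_i$, so \eqref{eq:connecting} sends $[x_{i+1}]$ to $[x_i]$, also after restriction to $X'$. The properties of \eqref{eq:connecting} give (a).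

(b) On $X\setminus Y$ put $y_0=\gamma$ and $y_{i+1}=\bar\partial\mathcal Ky_i$; all $y_i\in C^{q-1-i}$ are $\bar\partial$-closed. If $x_i=(-1)^i\check dy_i$ and $i\le q-1$, then
\[
x_{i+1}=(-1)^i\bar\partial\mathcal K\check dy_i=(-1)^i\bar\partial\,(y_i-\check d\mathcal Ky_i)=(-1)^{i+1}\check d\,\bar\partial\mathcal Ky_i .
\]
For $i=q-1$ this reads $a=\bar\partial c$ with the global form $c=(-1)^q\mathcal Ky_{q-1}$ on $X\setminus Y$. Near any point $z\in X$, $c$ is a finite sum of forms smooth near $z$ times sections $\gamma_I$ with $z\in W_I$, so $|c|^2h_1e^{m\psi}$ is integrable near $z$ for some $m$. Since $\psi$ is locally bounded above, $m$ can be increased, and one $m$ works on each compact set. Since $\psi$ is locally bounded on $X\setminus Y$, $c\in L^2_{\rm loc}(X\setminus Y,h_1)$.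
\end{proof}

Fix $\alpha$, $a$, $c$ as in (b). Theorem~\ref{thm:strong} will follow once we find $b\in L^2_{\rm loc}(X,h_1)$ with $\bar\partial b=a$.

\section{Local constants, the exhaustion and the weighted space}\label{sec:weights}

\subsection*{Local constants}
Choose charts $z_k$ and concentric coordinate balls $V_k\subset V'_k\subset V''_k\subset U_k$ of radii $\varrho_k,2\varrho_k,3\varrho_k,4\varrho_k$, with $8\varrho_k\le1$, such that $\overline{U_k}$ is compact in the chart, $E$ is trivialized near $\overline{U_k}$, the $V_k$ cover $X$ and the $U_k$ are locally finite. (Cover each compact set $\{l\le\Phi_0\le l+1\}$ by finitely many $V_k$ with $\overline{U_k}\subset\{l-1<\Phi_0<l+2\}$.) Let $\nu(z)$ be the number of $k$ with $z\in U_k$. The functions $\varphi_1$ and $\psi$ are bounded above on each $U_k$.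

The next lemma is the source of the gain near $Y$: a holomorphic function that is square integrable against $e^{-\varphi_1}$ is square integrable against the more singular weight $e^{-\varphi_1-\tau\psi}$.

\begin{lemma}\label{lem:open}
There are $\tau_k>0$ and $A'_k\ge1$ such that every $F\in\mathcal O(U_k)$ satisfies
\[
\int_{V''_k}|F|^2e^{-\varphi_1-\tau_k\psi}\le A'_k\int_{U_k}|F|^2e^{-\varphi_1}.
\]
\end{lemma}

\begin{proof}
Let $\zeta\in\overline{V''_k}$. By (N) there are $F_1,\dots,F_l$ that generate $\mathcal I(\varphi_1)$ on an open neighborhood $O_\zeta\subset U_k$ of $\zeta$. By (SO) and (Sk), after shrinking $O_\zeta$ the $F_i$ are bounded and the functions $|F_i|^2e^{-(1+\varepsilon)\varphi_1}$ and $e^{-\tau'\psi}$ are integrable on $O_\zeta$ for some $\varepsilon,\tau'>0$. With $\tau_\zeta=\tau'\varepsilon/(1+\varepsilon)$,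
\[
|F_i|^2e^{-\varphi_1-\tau_\zeta\psi}=\bigl(|F_i|^2e^{-(1+\varepsilon)\varphi_1}\bigr)^{\frac1{1+\varepsilon}}\bigl(|F_i|^2e^{-\tau'\psi}\bigr)^{\frac\varepsilon{1+\varepsilon}}
\]
is integrable on $O_\zeta$ by H\"older's inequality, and $\tau_\zeta$ can be decreased because $\psi$ is bounded above. Cover $\overline{V''_k}$ by finitely many $O_\zeta$ and let $\tau_k$ be the least of the $\tau_\zeta$.

Let $\mathcal B$ be the space of $F\in\mathcal O(U_k)$ with $\int_{U_k}|F|^2e^{-\varphi_1}<\infty$. It is a Hilbert space, since convergence in its norm implies convergence in $L^2(U_k)$, hence locally uniform convergence. Let $F\in\mathcal B$ and $z\in\overline{V''_k}\cap O_\zeta$. Near $z$, $F=\sum g_iF_i$ with bounded holomorphic $g_i$, so $|F|^2e^{-\varphi_1-\tau_k\psi}$ is integrable near $z$. By compactness, restriction maps $\mathcal B$ into $L^2(V''_k,e^{-\varphi_1-\tau_k\psi})$. Convergence in either space implies convergence in $L^2(V''_k)$, so this map has closed graph and is bounded.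
\end{proof}

Let $\beta_k\ge1$ compare the metric and Euclidean norms on $U_k$: for forms $g$ of bidegree $(p,0)$ or $(p,1)$, $0\le p\le n$, with coefficients $g_J$ in the chart,
\begin{equation}\label{eq:beta}
\beta_k^{-1}\sum|g_J|^2e^{-\varphi_1}dV_{\rm e}\le|g|^2_\omega h_1\,dV_\omega\le\beta_k\sum|g_J|^2e^{-\varphi_1}dV_{\rm e},
\end{equation}
where $dV_{\rm e}$ is Lebesgue measure. Put $A_k=\beta_k^2A'_k$.

\subsection*{An exhaustion with controlled gradient}
We need $\Phi$ to dominate all these constants. We shall also work on small balls on which $e^{-\Phi^8}$ must be almost constant, with radius a fixed negative power of $\Phi$. This requires a bound for the gradient of $\Phi$ by a power of $\Phi$. For $\Phi=u(\Phi_0)$, a bound $u'\le Cu$ would limit $u$ to exponential growth, but $u'\le u^{3/2}$ is compatible with any growth.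

\begin{lemma}\label{lem:Phi}
Let $G\ge1$ be a locally bounded function on $X$. There is a smooth psh exhaustion $\Phi\ge G$ with $|\nabla_{z_k}\Phi|\le\Phi^3$ on $U_k$ for all $k$.
\end{lemma}

\begin{proof}
Let $G_2\ge1$ be locally bounded with $|\nabla_{z_k}\Phi_0|\le G_2$ on $U_k$ for all $k$; it exists by local finiteness. Let $Q$ be smooth and convex on $[\min\Phi_0-1,\infty)$ with $Q\ge1$, $Q'\ge1$ and $Q(t)\ge\log\sup_{\{\Phi_0\le t\}}(G+G_2)$ for $t\ge\min\Phi_0$. Put $p(t)=\int_t^\infty e^{-Q}$, $u=p^{-2}$ and $\Phi=u(\Phi_0)$. From $Q(s)\ge Q(t)+Q'(t)(s-t)$ we get $p\le e^{-Q}/Q'\le e^{-Q}$. Hence $u\ge e^{2Q}$, so $\Phi\ge G+G_2$ and $u\to\infty$. Next, $p'=-e^{-Q}$ gives $0<u'=2e^{-Q}u^{3/2}\le u^{3/2}$, and $pp''=pQ'e^{-Q}\le e^{-2Q}=p'^2$ gives $u''=6p^{-4}p'^2-2p^{-3}p''>0$. So $u$ is convex and increasing, $\Phi$ is a psh exhaustion, and $|\nabla\Phi|\le\Phi^{3/2}G_2\le\Phi^3$.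
\end{proof}

For $l\in\mathbb Z$ let $X^l=\{l\le\Phi_0<l+1\}$, choose $m_l\ge0$ with $N'_l:=\int_{X^l}|c|^2h_1e^{m_l\psi}dV<\infty$, and let $N_l=\int_{X^l}|a|^2h_1dV$. The symbol $C_n$ denotes constants that depend only on $n$, and $\mathbf c_n\ge2$ is a large constant depending only on $n$; each time we write ``since $\Phi\ge\mathbf c_n$'' we impose one more numerical condition on it. Apply Lemma~\ref{lem:Phi} with $G$ so large that
\begin{itemize}
\item[($\Phi$1)] $\Phi\ge A_k$, $\Phi\ge\tau_k^{-1}$ and $\Phi^{-20}\le\varrho_k$ on $U_k$;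
\item[($\Phi$2)] $\Phi\ge\nu$, $\Phi\ge\psi$, $\Phi\ge\delta^{-1/2}$ and $\Phi\ge\mathbf c_n$ on $X$;
\item[($\Phi$3)] $\Phi\ge m_l$ and $e^{-\Phi}\le2^{-|l|}(1+N_l+N'_l)^{-1}$ on $X^l$.
\end{itemize}
Each condition bounds $\Phi$ from below by a locally bounded function that was defined before $\Phi$.

\subsection*{The weight and the cutoff}
Set
\[
H=h_1e^{-\Phi^8},\qquad\psi_1=\psi-2\Phi,\qquad\Psi=\psi_1+\Phi^4,\qquad M=4(\Phi^4+1)^3,\qquad\vartheta=\theta(\Psi),
\]
with $\theta$ as in \eqref{eq:theta}, and let $\Sigma=\{-1\le\Psi\le0\}\subset X\setminus Y$. By ($\Phi$2), $\psi_1\le-\Phi\le-1$. Since $e^\psi$ is continuous, $\{\Psi<-1\}$ is an open neighborhood of $Y$; so $\vartheta$ is smooth on $X$, equal to $1$ near $Y$, zero on $\{\Psi\ge0\}$, and $\bar\partial\vartheta$ is supported in $\Sigma$. The depth of the cutoff is about $\Phi^4$, and $M$, about the cube of the depth, is its cost. The exponents are chosen so that the gain $e^{-\tau_k\Phi^4}\le e^{-\Phi^3}$ beats every power of $\Phi$, and so that $e^{-\Phi^8}$ both absorbs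 the growth of $c$ down to depth $\Phi^4$ and has enough curvature to control $\bar\partial\Phi^4$.

Norms without index are taken in $L^2(X,\omega,H)$. By ($\Phi$3), $\|a\|^2\le\sum_lN_l\sup_{X^l}e^{-\Phi}<\infty$. On $\{\Psi\ge-1\}\cap X^l$ we have $\psi\ge-\Phi^4$, so $e^{-m_l\psi}\le e^{\Phi^5}$; moreover $Me^{\Phi^5-\Phi^8}\le e^{-\Phi}$ since $\Phi\ge\mathbf c_n$. Hence $M|c|^2H\le e^{-\Phi}|c|^2h_1e^{m_l\psi}$ there, and ($\Phi$3) gives
\begin{equation}\label{eq:cfinite}
\int_{\{\Psi\ge-1\}}M|c|^2H\,dV<\infty .
\end{equation}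
This is the only use of the growth condition in the definition of $\mathcal I_\infty$.

\subsection*{The operator $S$}
We define $S$ for a general \emph{triple} $(N,\omega',H')$: an open set $N\subset X$, a K\"ahler form $\omega'$ on $N$, and a metric $H'=h_0e^{-g}$ with $g$ measurable, finite a.e.\ and locally bounded above on $N$. Then $L^2(N,\omega',H')\subset L^2_{\rm loc}(N)$, so the space $\mathcal H_1$ of $\bar\partial$-closed $(n,q)$-forms in $L^2$ is closed. Let $\operatorname{Dom}S$ be the set of $(n,q-1)$-forms $b\in L^2$ with $\bar\partial b\in L^2$, let $Sb=\bar\partial b\in\mathcal H_1$, and let $\mathcal H_0$ be the closure of $\operatorname{Dom}S$ in $L^2$. We pass to this closure because for a singular weight the density of $\operatorname{Dom}S$ in $L^2$ is not available. The operator $S:\mathcal H_0\to\mathcal H_1$ is closed and densely defined, and Lemma~\ref{lem:hilbert} applies. Unless another triple is named, $S$, $S^*$, $R$ refer to $(X,\omega,H)$. We have $a\in\mathcal H_1$, and it suffices to prove $a\in\operatorname{Ran}S$,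 since $L^2(H)\subset L^2_{\rm loc}(h_1)$.

\section{The iteration}\label{sec:iteration}

The quantitative forms of Steps 1 and 3 of the model argument are as follows.

\begin{proposition}[A priori inequalities]\label{prop:apriori}
\begin{enumerate}
\item[(A)] For all $v\in\operatorname{Dom}S^*$,
\[
\int_X\Bigl(|D'^*v|^2+56\,\Phi^6|(\bar\partial\Phi)^*v|^2+\tfrac12|\psi_1|^{-3}|(\bar\partial\psi_1)^*v|^2\Bigr)H\,dV\le6\|S^*v\|^2 .
\]
\item[(B)] For all $b\in\operatorname{Dom}S\cap(\operatorname{Ker}S)^\perp$, $\ \|D'^*b\|^2\le2\|Sb\|^2$.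
\end{enumerate}
\end{proposition}

\begin{proposition}[Non-concentration]\label{prop:nonconc}
For $0\le p\le n$ and every $(n,p)$-form $w\in L^2(X,\omega,H)$ with $D'^*w\in L^2(X,\omega,H)$,
\[
\int_{\{\Psi\le0\}}M|w|^2H\,dV\le\tfrac1{400}\bigl(\|w\|^2+\|D'^*w\|^2\bigr).
\]
\end{proposition}

Proposition~\ref{prop:nonconc} is proved in Section~\ref{sec:nonconc} and Proposition~\ref{prop:apriori} in Section~\ref{sec:apriori}. Here we deduce Theorem~\ref{thm:strong}. First comes Step 2, the cost of commuting $\vartheta$ with $\bar\partial$. For an $(n,q-1)$-form $b$ on $\Sigma$ put $\|b\|^2_{\Sigma}=\int_\Sigma M|b|^2H\,dV$, and if this is finite put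
\[
\ell_b(v)=\int_\Sigma\langle b,(\bar\partial\vartheta)^*v\rangle H\,dV,\qquad v\in\operatorname{Dom}S^* .
\]

\begin{lemma}\label{lem:comm}
Let $v\in\operatorname{Dom}S^*$.
\begin{enumerate}
\item[(i)] If $\|b\|_\Sigma<\infty$, the integral $\ell_b(v)$ converges absolutely and $|\ell_b(v)|\le5\|b\|_\Sigma\|S^*v\|$.
\item[(ii)] If $b\in\operatorname{Dom}S$ and $\|b\|_\Sigma<\infty$, then $\langle\vartheta Sb,v\rangle=\langle\vartheta b,S^*v\rangle-\ell_b(v)$.
\item[(iii)] $\langle(1-\vartheta)a,v\rangle=\langle(1-\vartheta)c,S^*v\rangle+\ell_c(v)$.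
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $\bar\partial\vartheta=\theta'(\Psi)(\bar\partial\psi_1+4\Phi^3\bar\partial\Phi)$. With $\mathsf x=|(\bar\partial\psi_1)^*v|$ and $\mathsf y=|(\bar\partial\Phi)^*v|$ this gives $|(\bar\partial\vartheta)^*v|^2\le4(2\mathsf x^2+32\Phi^6\mathsf y^2)$. On $\Sigma$, $|\psi_1|=\Phi^4-\Psi\le\Phi^4+1$, so $2/M\le\frac12|\psi_1|^{-3}$; also $32\Phi^6/M\le56\Phi^6$. By (A), $\int_\Sigma M^{-1}|(\bar\partial\vartheta)^*v|^2H\,dV\le24\|S^*v\|^2$. The Cauchy--Schwarz inequality and $\sqrt{24}<5$ give (i).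

(ii) The form $\bar\partial\vartheta$ need not be bounded, so $\vartheta b$ need not lie in $\operatorname{Dom}S$, and we cut off at infinity. Let $\kappa_l=\theta(\Phi/l-2)$, which is $1$ on $\{\Phi\le l\}$ and $0$ on $\{\Phi\ge2l\}$, with $|(\bar\partial\kappa_l)^*v|\le2\mathsf y/l$. The function $\kappa_l\vartheta$ is smooth with compact support, so $\kappa_l\vartheta b\in\operatorname{Dom}S$ and
\[
\langle\kappa_l\vartheta b,S^*v\rangle=\langle\kappa_l\vartheta Sb,v\rangle+\int\kappa_l\langle b,(\bar\partial\vartheta)^*v\rangle H\,dV+\int\vartheta\langle b,(\bar\partial\kappa_l)^*v\rangle H\,dV .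
\]
The last term is at most $\frac2l\|b\|\,\|\mathsf y\|$, and $\|\mathsf y\|<\infty$ by (A). The middle term tends to $\ell_b(v)$ by (i) and dominated convergence. Let $l\to\infty$.

(iii) The function $\kappa_l(1-\vartheta)$ is supported in $\{\Phi\le2l,\ \Psi\ge-1\}$, a compact subset of $X\setminus Y$. On $X\setminus Y$ we have $c\in L^2_{\rm loc}(h_1)$ and $\bar\partial c=a$. So $\kappa_l(1-\vartheta)c\in\operatorname{Dom}S$ and
\[
\langle\kappa_l(1-\vartheta)c,S^*v\rangle=\langle\kappa_l(1-\vartheta)a,v\rangle-\int\kappa_l\langle c,(\bar\partial\vartheta)^*v\rangle H\,dV+\int(1-\vartheta)\langle c,(\bar\partial\kappa_l)^*v\rangle H\,dV .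
\]
By \eqref{eq:cfinite}, $(1-\vartheta)c\in L^2(H)$ and $\|c\|_\Sigma<\infty$, so the limit $l\to\infty$ is taken as in (ii).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $P$ be the orthogonal projection of $L^2_{n,q}(X,\omega,H)$ onto $\mathcal H_1$ and $A=P\vartheta R$, so that $\langle Ax,v\rangle=\langle\vartheta Rx,v\rangle$ for $x,v\in\mathcal H_1$. We check the hypotheses of Lemma~\ref{lem:neumann}. Recall that $M\ge1$ and that $\vartheta$ vanishes on $\{\Psi\ge0\}$.

(1) Let $w=Rx$. By Lemma~\ref{lem:hilbert}(a), $\|w\|\le\|x\|$ and $\|S^*w\|^2\le\frac14\|x\|^2$, so $\|D'^*w\|^2\le\frac32\|x\|^2$ by (A). Proposition~\ref{prop:nonconc} gives $\|Ax\|^2\le\|\vartheta w\|^2\le\frac1{400}\cdot\frac52\|x\|^2\le\frac14\|x\|^2$.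

(2) Let $x=Sy$ and write $Rx=Sb'$ as in Lemma~\ref{lem:hilbert}(c). By (B), $\|D'^*b'\|^2\le\frac12\|y\|^2$, so Proposition~\ref{prop:nonconc} gives $\int_{\{\Psi\le0\}}M|b'|^2H\,dV\le\frac3{800}\|y\|^2$. This integral bounds both $\|\vartheta b'\|^2$ and $\|b'\|_\Sigma^2$. By Lemma~\ref{lem:comm}(i),(ii), for $v\in\operatorname{Dom}S^*$,
\[
|\langle Ax,v\rangle|=|\langle\vartheta Sb',v\rangle|\le\bigl(\|\vartheta b'\|+5\|b'\|_\Sigma\bigr)\|S^*v\|\le6\sqrt{3/800}\,\|y\|\,\|S^*v\|\le\tfrac12\|y\|\,\|S^*v\| .
\]
Lemma~\ref{lem:hilbert}(d) gives (2).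

(3) Let $(b_0,Ra)$ be the minimal pair of $a$, so $a-Ra=Sb_0$ and $b_0=S^*Ra\perp\operatorname{Ker}S$. By (B) and Proposition~\ref{prop:nonconc}, $\|b_0\|_\Sigma<\infty$. Since $a-\vartheta Ra=(1-\vartheta)a+\vartheta Sb_0$, Lemma~\ref{lem:comm} gives, for $v\in\operatorname{Dom}S^*$,
\[
\langle a-Aa,v\rangle=\langle(1-\vartheta)c+\vartheta b_0,S^*v\rangle+\ell_c(v)-\ell_{b_0}(v),
\]
and the modulus of the right side is at most $C\|S^*v\|$. Lemma~\ref{lem:hilbert}(d) gives (3).

By Lemma~\ref{lem:neumann}, $a=\bar\partial b$ with $b\in L^2(X,\omega,H)\subset L^2_{\rm loc}(X,h_1)$, and $\alpha=0$ by Lemma~\ref{lem:reduction}(a).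
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:compact}]
For $q=0$ the claim holds because $X\setminus Y$ is dense, and for $q>n$ the source is $0$. Let $1\le q\le n$, let $\alpha|_{X\setminus Y}=0$, and take $a$ from Lemma~\ref{lem:reduction}(a). Then $a=\bar\partial c$ on $X\setminus Y$ with $c\in L^2_{\rm loc}(X\setminus Y,h_1)$. There are finitely many charts, so a large constant $\Phi$ is a psh exhaustion with zero gradient that satisfies ($\Phi$1) and ($\Phi$2). Condition ($\Phi$3) was used only for $\|a\|<\infty$ and \eqref{eq:cfinite}. The first holds because $X$ is compact, the second because $\{\Psi\ge-1\}$ is a compact subset of $X\setminus Y$. The rest of the proof is unchanged.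
\end{proof}

\section{Non-concentration near the polar set}\label{sec:nonconc}

We prove Proposition~\ref{prop:nonconc}. On a small ball $B$, (H) splits $*w$ into a holomorphic part and an error of size (radius)$\times\|D'^*w\|$. For the holomorphic part we would like to apply Lemma~\ref{lem:open}. The difficulty is that $B$ must be small, so that $e^{-\Phi^8}$ is nearly constant on it, while the constants of Lemma~\ref{lem:open} belong to the fixed ball $U_k$ and had to be known before $\Phi$ was chosen. We therefore approximate a holomorphic function on $B$, near the center, by one on $U_k$. The approximation has a large norm, of order (radius)$^{-N}$, and this is paid for by the exponential gain.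

\begin{lemma}\label{lem:smallball}
Let $\zeta\in V'_k$, $0<r\le\varrho_k$, and let $g$ be holomorphic on the coordinate ball $B(\zeta,r)$ with $N_g:=\int_{B(\zeta,r)}|g|^2e^{-\varphi_1}<\infty$. For all real $N\ge0$ and $t>0$,
\[
\int_{B(\zeta,r/8)\cap\{\psi<-t\}}|g|^2e^{-\varphi_1}\le C_nA'_k\,\epsilon\,N_g,\qquad\epsilon=e^{-\tau_kt}(2/r)^{2N+2}+r^{-2}16^{-N}.
\]
\end{lemma}

\begin{proof}
Let $\kappa$ be a smooth cutoff, equal to $1$ for $|z-\zeta|\le r/2$ and to $0$ for $|z-\zeta|\ge3r/4$, with $|\bar\partial\kappa|\le C_n/r$. Apply (H) on $U_k$, which has diameter $\le1$, with the psh weight $\varphi_1+N\log|z-\zeta|^2$. Since $|z-\zeta|\ge r/2$ on the support of $\bar\partial\kappa$, there is $u$ with $\bar\partial u=g\,\bar\partial\kappa$ and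
\begin{equation}\label{eq:u}
\int_{U_k}|u|^2e^{-\varphi_1}|z-\zeta|^{-2N}\le C_nr^{-2}(2/r)^{2N}N_g .
\end{equation}
The function $F=\kappa g-u$ is holomorphic on $U_k$, and since $|z-\zeta|\le1$ on $U_k$, $\int_{U_k}|F|^2e^{-\varphi_1}\le C_n(2/r)^{2N+2}N_g$. On $\{\psi<-t\}$ we have $1\le e^{-\tau_kt}e^{-\tau_k\psi}$, so Lemma~\ref{lem:open} gives
\[
\int_{V''_k\cap\{\psi<-t\}}|F|^2e^{-\varphi_1}\le C_nA'_ke^{-\tau_kt}(2/r)^{2N+2}N_g .
\]
On $B(\zeta,r/8)\subset V''_k$ we have $g=F+u$, and \eqref{eq:u} gives
\[
\int_{B(\zeta,r/8)}|u|^2e^{-\varphi_1}\le(r/8)^{2N}C_nr^{-2}(2/r)^{2N}N_g=C_nr^{-2}16^{-N}N_g .\qedhere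
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:nonconc}]
Fix $k$ and work in the chart $z_k$. Put $r(z)=\Phi(z)^{-20}$, so $r\le\varrho_k$ on $U_k$ by ($\Phi$1).

\emph{Slow variation.} Let $\zeta\in V'_k$; then $B(\zeta,2r(\zeta))\subset U_k$. By Lemma~\ref{lem:Phi}, $|\nabla\Phi^{-2}|\le2$ on $U_k$, so $|\Phi(z)^{-2}-\Phi(\zeta)^{-2}|\le4\Phi(\zeta)^{-20}$ for $|z-\zeta|<2r(\zeta)$. Since $\Phi\ge\mathbf c_n$,
\begin{equation}\label{eq:slow}
2^{-1/20}\le\Phi(z)/\Phi(\zeta)\le2^{1/20},\qquad\tfrac12\le r(z)/r(\zeta)\le2\qquad\text{if }\zeta\in V'_k,\ |z-\zeta|<2r(\zeta).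
\end{equation}
On $B=B(\zeta,r)$, $r=r(\zeta)$, we have $|\nabla\Phi^8|\le8\Phi^{10}\le16\Phi(\zeta)^{10}$, so $\Phi^8$ oscillates by at most $32\Phi(\zeta)^{-10}\le1$.

\emph{Estimate on one ball.} Write $g=*w=\sum g_J\,dz_J$; then $|g|=|w|$ and $|\bar\partial g|=|D'^*w|$. By (H) on $B$ there are $g'_J$ with $\bar\partial g'_J=\bar\partial g_J$ and $\int_B|g'_J|^2e^{-\varphi_1}\le4er^2\int_B|\bar\partial g_J|^2e^{-\varphi_1}$. Apply Lemma~\ref{lem:smallball} to the holomorphic functions $g_J-g'_J$. If $\epsilon\le1$, then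
\[
\int_{B(\zeta,r/8)\cap\{\psi<-t\}}|g_J|^2e^{-\varphi_1}\le C_nA'_k\Bigl(\epsilon\int_B|g_J|^2e^{-\varphi_1}+r^2\int_B|\bar\partial g_J|^2e^{-\varphi_1}\Bigr).
\]
Sum over $J$. Inserting the factor $e^{-\Phi^8}$ costs a factor $e$, and \eqref{eq:beta}, used on both sides, costs $\beta_k^2$. Thus
\begin{equation}\label{eq:oneball}
\int_{B(\zeta,r/8)\cap\{\psi<-t\}}|w|^2H\,dV\le C_nA_k\Bigl(\epsilon\int_B|w|^2H\,dV+r^2\int_B|D'^*w|^2H\,dV\Bigr).
\end{equation}

\emph{Choice of $t$ and $N$.} Let $t=\frac14\Phi(\zeta)^4$ and $N=30\log\Phi(\zeta)$. On $B\cap\{\Psi\le0\}$ we have $\psi\le2\Phi-\Phi^4\le-\frac12\Phi^4<-t$ by \eqref{eq:slow}, and $M\le32\Phi^{12}\le64\Phi(\zeta)^{12}$. Next, $r^{-2}16^{-N}\le\Phi(\zeta)^{40}e^{-2N}=\Phi(\zeta)^{-20}$. By ($\Phi$1), $\tau_kt\ge\frac14\Phi(\zeta)^3$, so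
\[
e^{-\tau_kt}(2/r)^{2N+2}\le\exp\Bigl(-\tfrac14\Phi(\zeta)^3+\bigl(60\log\Phi(\zeta)+2\bigr)\log\bigl(2\Phi(\zeta)^{20}\bigr)\Bigr)\le\Phi(\zeta)^{-20},
\]
since $\Phi\ge\mathbf c_n$. Hence $\epsilon\le2\Phi(\zeta)^{-20}\le1$, and $r^2\le\Phi(\zeta)^{-20}$. With \eqref{eq:slow}, inequality \eqref{eq:oneball} gives
\begin{equation}\label{eq:oneball2}
\int_{B(\zeta,r(\zeta)/8)\cap\{\Psi\le0\}}M|w|^2H\,dV\le C_nA_k\int_{B(\zeta,r(\zeta))}\Phi^{-8}\bigl(|w|^2+|D'^*w|^2\bigr)H\,dV .
\end{equation}

\emph{Averaging over the centers.} Multiply \eqref{eq:oneball2} by $r(\zeta)^{-2n}$, integrate over $\zeta\in V'_k$ and apply Fubini's theorem. On the left a point $z\in V_k$ receives the weight $\int r(\zeta)^{-2n}$ over $\{\zeta\in V'_k:|\zeta-z|<r(\zeta)/8\}$. If $|\zeta-z|<r(z)/16$, then $\zeta\in V'_k$, and \eqref{eq:slow} with center $z$ gives $r(z)/2\le r(\zeta)\le2r(z)$; so $\zeta$ lies in this set, and the weight is at least $(2r(z))^{-2n}\operatorname{vol}B(z,r(z)/16)=C_n^{-1}$. On the right a point $z\in U_k$ receives the weight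 $\int r(\zeta)^{-2n}$ over $\{\zeta\in V'_k:|\zeta-z|<r(\zeta)\}$. For such $\zeta$, \eqref{eq:slow} with center $\zeta$ gives $r(z)/2\le r(\zeta)\le2r(z)$, so the weight is at most $(r(z)/2)^{-2n}\operatorname{vol}B(z,2r(z))=C_n$. Therefore
\[
\int_{V_k\cap\{\Psi\le0\}}M|w|^2H\,dV\le C_n\int_{U_k}A_k\Phi^{-8}\bigl(|w|^2+|D'^*w|^2\bigr)H\,dV .
\]
Sum over $k$. The $V_k$ cover $X$, $A_k\le\Phi$ on $U_k$, and each point lies in at most $\nu\le\Phi$ of the $U_k$. The resulting factor is $C_n\Phi^{-6}\le\frac1{400}$, since $\Phi\ge\mathbf c_n$.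
\end{proof}

\section{Regularization with a prescribed curvature bound}\label{sec:reg}

Lemma~\ref{lem:twist} needs a smooth metric on $E$ and a complete K\"ahler metric. We approximate $h_1$ by metrics that are smooth off an analytic set and keep, up to a small loss, a given smooth lower bound $\gamma$ for the curvature. In the application $\gamma$ is a function times $i\partial\bar\partial\psi$ and is not closed. The construction uses local Bergman kernels, which are glued by a regularized maximum. Recall that $h_1=h_0e^{-f}$, and let $B_\omega(z,\varepsilon)$ be the ball for the distance of $\omega$.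

\begin{lemma}\label{lem:reg}
Let $\gamma$ be a smooth real $(1,1)$-form on $X$ with $\Theta_{h_1}\ge\gamma$, let $D\Subset X$ be open and $\varepsilon>0$. There are a nowhere dense analytic set $Z\subset D$ and a function $\tilde f:D\to[-\infty,\infty)$, bounded above, smooth on $D\setminus Z$ and tending to $-\infty$ at $Z$, such that
\[
\Theta_{h_0}+i\partial\bar\partial\tilde f\ge\gamma-\varepsilon\omega\ \text{ on }D\setminus Z,\qquad f(z)-\varepsilon\le\tilde f(z)\le\sup_{B_\omega(z,\varepsilon)}f+\varepsilon\ \text{ for }z\in D .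
\]
\end{lemma}

\begin{proof}
\emph{Local approximations.} For a point $\zeta_i\in\overline D$ choose coordinates near $\zeta_i$ and the Hermitian quadratic polynomial $q_i$ for which $i\partial\bar\partial q_i$ has the constant coefficients of $\gamma-\frac\varepsilon4\omega$ at $\zeta_i$. By continuity $\gamma-\frac\varepsilon2\omega\le i\partial\bar\partial q_i\le\gamma$ on a small coordinate ball $B_i$ around $\zeta_i$, with $E$ trivialized near $\overline{B_i}$. Take smaller concentric balls $B''_i\Subset B'_i\Subset B_i$, and finitely many $i$ such that the $B''_i$ cover $\overline D$. Write $h_0=e^{-w_i}$ on $B_i$ and put $u_i=f+w_i-q_i=\varphi_1-q_i$. Then $i\partial\bar\partial u_i\ge0$, so $u_i$ is a.e.\ equal to a psh function. Both this function and $u_i$ are everywhere the limits of their averages over small balls, so $u_i$ is psh. For an integer $m\ge2$ let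
\[
u_{i,m}(z)=\tfrac1m\log\sup\Bigl\{|G(z)|^2:\ G\in\mathcal O(B_i),\ \int_{B_i}|G|^2e^{-mu_i}\le1\Bigr\}=\tfrac1m\log\sum_l|G_l(z)|^2,
\]
where $(G_l)$ is an orthonormal basis of the weighted Bergman space. The sum is the Bergman kernel on the diagonal, a smooth function. So $u_{i,m}$ is psh, smooth off the common zero set of the $G_l$, and tends to $-\infty$ at that set. By (OT) and by the mean value inequality for $|G|^2$,
\begin{equation}\label{eq:bergman}
u_i(z)-\tfrac Cm\le u_{i,m}(z)\le\sup_{B(z,r)}u_i+\tfrac1m\log(Cr^{-2n})\qquad(z\in\overline{B'_i},\ B(z,r)\subset B_i).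
\end{equation}
Here and below $C$ does not depend on $m$. The functions $f_{i,m}=u_{i,m}+q_i-w_i$ approximate $f$.

\emph{Comparison on overlaps.} We claim that there is $C_1$ such that for large $m$
\begin{equation}\label{eq:compare}
f_{i,m}(z_0)\le f_{j,m}(z_0)+C_1\tfrac{\log m}m\qquad\text{for all }i,j\text{ and }z_0\in\overline{B'_i}\cap\overline{B'_j}.
\end{equation}
Let $g$ be the transition function, so that $w_i=w_j+\log|g|^2$ and $u_i=u_j+\log|g|^2-q_{ij}$ with $q_{ij}=q_i-q_j$. The function $q_{ij}$ is not pluriharmonic, but at scale $r=m^{-1/2}$ it can be replaced by its first-order Taylor polynomial, which is. In the coordinates of $B_j$ write $q_{ij}=q_{ij}(z_0)+\operatorname{Re}\Pi+O(|z-z_0|^2)$, uniformly in $z_0$, with $\Pi$ a holomorphic linear form in $z-z_0$. For large $m$ the ball $B(z_0,r)$ lies in a fixed compact subset of $B_i\cap B_j$, on which the two Lebesgue measures are comparable. Given $G\in\mathcal O(B_i)$ with $\int_{B_i}|G|^2e^{-mu_i}\le1$, put $\tilde G=Gg^{-m}e^{m(q_{ij}(z_0)+\Pi)/2}$. On $B(z_0,r)$,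
\[
|\tilde G|^2e^{-mu_j}=|G|^2e^{-mu_i}\,e^{m(q_{ij}(z_0)+\operatorname{Re}\Pi-q_{ij})}\le C|G|^2e^{-mu_i}.
\]
Let $\kappa$ be a cutoff equal to $1$ on $B(z_0,r/2)$, supported in $B(z_0,r)$, with $|\bar\partial\kappa|\le C/r$. By (H) on $B_j$ with weight $mu_j+n\log|z-z_0|^2$, solve $\bar\partial\beta=\tilde G\,\bar\partial\kappa$ with $\int_{B_j}|\beta|^2e^{-mu_j}|z-z_0|^{-2n}\le Cr^{-2n-2}$. Then $\beta$ is holomorphic near $z_0$, and $\beta(z_0)=0$ because $u_j$ is bounded above and $|z-z_0|^{-2n}$ is not integrable. So $G'=\kappa\tilde G-\beta\in\mathcal O(B_j)$ satisfies $G'(z_0)=\tilde G(z_0)$ and $\int_{B_j}|G'|^2e^{-mu_j}\le Cm^{n+1}$. Hence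
\[
|G(z_0)|^2|g(z_0)|^{-2m}e^{mq_{ij}(z_0)}=|G'(z_0)|^2\le Cm^{n+1}e^{mu_{j,m}(z_0)} .
\]
Taking the supremum over $G$ and then $\frac1m\log$ gives \eqref{eq:compare}.

\emph{Gluing.} By \eqref{eq:compare} the sets $\{f_{i,m}=-\infty\}\cap B'_i$ agree on overlaps and define an analytic set $Z\subset D$. Let $\ell=4C_1\frac{\log m}m$, and let $s_i$ be smooth on $B_i$ with values in $[-1,1]$, equal to $1$ on $B''_i$ and to $-1$ near $\partial B'_i$. Put $F_i=f_{i,m}+\ell s_i$ and $\tilde f(z)=\max_{\ell/4}\bigl(F_i(z):B'_i\ni z\bigr)$ off $Z$, with entries in increasing order of $i$, and $\tilde f=-\infty$ on $Z$. Fix $z_1\in D$ and $j$ with $z_1\in B''_j$. If $z_1\in\partial B'_i$ and $z\in B'_i$ is close to $z_1$, then $F_i(z)\le f_{j,m}(z)+\frac\ell4-\ell=F_j(z)-\frac74\ell$, so by (M) the entry $F_i$ can be omitted. Near $z_1$, therefore, $\tilde f$ is $\max_{\ell/4}$ of the fixed family $(F_i:B'_i\ni z_1)$. So $\tilde f$ is smooth off $Z$ and tends to $-\infty$ at $Z$. Off $Z$,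
\[
\Theta_{h_0}+i\partial\bar\partial F_i=i\partial\bar\partial u_{i,m}+i\partial\bar\partial q_i+\ell\,i\partial\bar\partial s_i\ge\gamma-\bigl(\tfrac\varepsilon2+C\ell\bigr)\omega\quad\text{on }B'_i .
\]
The first derivatives $\mu_i$ of $\max_{\ell/4}$ are nonnegative with sum $1$ and its Hessian is nonnegative, so $i\partial\bar\partial\tilde f\ge\sum\mu_i\,i\partial\bar\partial F_i$, and the same lower bound holds for $\Theta_{h_0}+i\partial\bar\partial\tilde f$.

If $z\in D\cap B''_j$, then $\tilde f(z)\ge F_j(z)\ge f(z)-C/m$ by \eqref{eq:bergman}. In particular $Z\subset\{f=-\infty\}$ is a null set, hence nowhere dense. In the other direction, \eqref{eq:bergman} gives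
\[
\tilde f(z)\le\max_{B'_i\ni z}f_{i,m}(z)+2\ell\le\max_{B'_i\ni z}\,\sup_{B(z,r)}f+o_r+\tfrac1m\log(Cr^{-2n})+2\ell,
\]
where $B(z,r)$ is the ball in the coordinates of $B_i$ and $o_r$ bounds the oscillation of $w_i-q_i$ on such balls. This is bounded above on $D$. Choose $r$ so small that $B(z,r)\subset B_i\cap B_\omega(z,\varepsilon)$ for $z\in\overline{B'_i}$ and $o_r\le\varepsilon/2$, and then choose $m$ large.
\end{proof}

\section{Proof of the a priori inequalities}\label{sec:apriori}

For a singular metric $H$ the adjoint $S^*$ has no formula as a differential operator, and a form in $\operatorname{Dom}S^*$ does not lie in the domain of the adjoint for an approximating metric. Minimal pairs, on the other hand, are defined by a variational problem and converge when the metrics converge. So we prove the inequalities for minimal pairs of smooth complete triples, pass to the limit, and extend by Lemma~\ref{lem:hilbert}(b).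

\subsection*{Stability of minimal pairs}

\begin{lemma}\label{lem:lsc}
Let $N\subset X$ be open. Let $u_k\to u$ weakly in $L^2(K)$ for every compact $K\subset N$, and let $Q_k,Q$ be measurable fields of nonnegative Hermitian forms, finite a.e., with $Q_k\to Q$ a.e. Then $\int_NQ(u,u)\,dV\le\liminf_k\int_NQ_k(u_k,u_k)\,dV$.
\end{lemma}

\begin{proof}
By Egorov's theorem, every compact $K$ contains measurable sets $K'$, with $K\setminus K'$ of arbitrarily small measure, on which $Q_k\to Q$ uniformly and $Q$ is bounded. Since $u_k$ is bounded in $L^2(K)$, $\int_{K'}(Q_k-Q)(u_k,u_k)\to0$. The functional $u\mapsto\int_{K'}Q(u,u)$ is convex and continuous on $L^2(K)$, hence weakly lower semicontinuous. So $\int_{K'}Q(u,u)\le\liminf\int_NQ_k(u_k,u_k)$. Let $K'$ run through an increasing sequence that exhausts $N$ up to a null set.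
\end{proof}

\begin{lemma}\label{lem:stable}
Let $(N,\omega,H_\infty)$ and $(N_k,\omega_k,H_k)$ be triples with norms $\|\ \|_\infty$, $\|\ \|_k$ and $H_\infty=h_0e^{-g}$, $H_k=h_0e^{-g_k}$. Suppose that
\begin{enumerate}
\item[(a)] $N_k=N'_k\setminus Z_k$ with $N'_k\subset N$ open and $Z_k\subset N'_k$ analytic and nowhere dense (possibly empty), and every compact $K\subset N$ lies in $N'_k$ for large $k$;
\item[(b)] $\omega_k$ is a K\"ahler form on $N'_k$, $\omega_k\ge\omega$, and $\omega_k\to\omega$ in $C^\infty$ on compact subsets of $N$;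
\item[(c)] $g_k\ge g-\varepsilon_k$ with constants $\varepsilon_k\to0$, $g_k\to g$ a.e., and for every compact $K\subset N$ the $g_k$ are uniformly bounded above on $K\cap N_k$ for large $k$.
\end{enumerate}
Let $x\in L^2(N,\omega,H_\infty)$ be a $\bar\partial$-closed $(n,q)$-form, with minimal pair $(b,v)$ on $N$ and minimal pairs $(b_k,v_k)$ for $x|_{N_k}$. Then $b_k\to b$ and $v_k\to v$ weakly in $L^2(K)$ for all compact $K\subset N$, and
\[
\|b_k\|_k\to\|b\|_\infty,\qquad\|v_k\|_k\to\|v\|_\infty,\qquad\|x-v_k\|_k\to\|x-v\|_\infty .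
\]
Moreover $\|D'^*v\|_\infty\le\liminf\|D'^*_kv_k\|_k$ and $\|D'^*b\|_\infty\le\liminf\|D'^*_kb_k\|_k$, where $D'^*_k$ is computed on $N_k$ with $\omega_k$.
\end{lemma}

\begin{proof}
By \eqref{eq:mono} and (c), $|u|^2_{\omega_k}H_kdV_{\omega_k}\le e^{\varepsilon_k}|u|^2_\omega H_\infty dV_\omega$ for $(n,p)$-forms $u$, and the left side converges a.e.\ to $|u|^2_\omega H_\infty dV_\omega$. So $x|_{N_k}$ is square integrable, $\|x\|_k\to\|x\|_\infty$ by dominated convergence, and $b|_{N_k}$ is a competitor in the minimization on $N_k$: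
\begin{equation}\label{eq:competitor}
\|b_k\|^2_k+\|v_k\|^2_k\le e^{\varepsilon_k}\bigl(\|b\|^2_\infty+\|v\|^2_\infty\bigr).
\end{equation}
By (a)--(c), $\|\ \|_k$ dominates a fixed multiple of the $L^2(K)$ norm for large $k$. Hence every subsequence has a further subsequence along which $b_k\to b_\infty$ and $v_k\to v_\infty$ weakly in $L^2(K)$ for all $K$. By (D), the equation $\bar\partial b_k=x-v_k$ holds on $\operatorname{int}K$, so $\bar\partial b_\infty=x-v_\infty$ on $N$. By Lemma~\ref{lem:lsc}, $\|b_\infty\|_\infty\le\liminf\|b_k\|_k$ and $\|v_\infty\|_\infty\le\liminf\|v_k\|_k$. With \eqref{eq:competitor}, $b_\infty$ is a minimizer on $N$, so $(b_\infty,v_\infty)=(b,v)$ by uniqueness, and the whole sequence converges weakly. Then $\limsup\|b_k\|_k^2\le\|b\|_\infty^2+\|v\|_\infty^2-\liminf\|v_k\|_k^2\le\|b\|^2_\infty$, and the same argument applies to $v_k$. By Lemma~\ref{lem:hilbert}(a), $\|x-v_k\|^2_k=\|x\|_k^2-\|v_k\|_k^2-2\|b_k\|_k^2$, and the same identity holds on $N$; this gives the third limit.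

For the last claim let $u_k$ be $v_k$ or $b_k$, with limit $u$, and pass to a subsequence along which $\|D'^*_ku_k\|_k$ converges to the lower limit, assumed finite. Then $*_ku_k$ and $\bar\partial(*_ku_k)$ are bounded in $L^2(K)$, and by (D) the form $\bar\partial(*_ku_k)$ computed on $N_k$ is the distributional one on $\operatorname{int}K$. Since $*_k\to*$ uniformly on $K$, we get $*_ku_k\to*u$, then $\bar\partial(*_ku_k)\to\bar\partial(*u)$, then $D'^*_ku_k\to D'^*u$, all weakly in $L^2$ on compact sets. Lemma~\ref{lem:lsc} concludes.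
\end{proof}

\subsection*{The twisting functions}
We want $\eta=\eta(\psi_1)$ bounded, with $-\eta''$ as large as possible and $-\eta'$ smaller than $\delta$. The choice $-\eta''(s)=|s|^{-3}$ can be integrated twice from $-\infty$. To make $\eta(\psi_1)$ smooth across $Y$ we truncate at depth $j$. For integers $j>\min\Phi$ and $s\le-1$ put
\[
\varpi_j(s)=|s|^{-3}\bigl(1-\theta(s+j)\bigr),\qquad\sigma_j(s)=\int_{-\infty}^s\varpi_j,\qquad\eta_j(s)=1+\int_s^{-1}\sigma_j .
\]
Then $\eta_j'=-\sigma_j$, $\sigma_j'=\varpi_j$, $0\le\sigma_j\le\frac1{2s^2}\le\frac12$ and $1\le\eta_j\le\frac32$. Moreover $\sigma_j^2\le\frac12\varpi_j$. Indeed, for $s\le-j-1$ both sides vanish. For $-j-1\le s\le-j$, $\varpi_j$ is nondecreasing, so $\sigma_j(s)=\int_{-j-1}^s\varpi_j\le\varpi_j(s)$, and $\sigma_j\le\frac12$. For $s\ge-j$, $\sigma_j^2\le\frac14s^{-4}\le\frac14\varpi_j$.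

Fix $j$ and write $\eta,\sigma,\varpi$ for $\eta_j(\psi_1),\sigma_j(\psi_1),\varpi_j(\psi_1)$. On the open neighborhood $\{\psi_1<-j-1\}$ of $Y$ the function $\eta$ is constant and $\sigma=\varpi=0$, so these functions are smooth on $X$, and
\[
\partial\eta=-\sigma\,\partial\psi_1,\qquad-i\partial\bar\partial\eta=\sigma\,i\partial\bar\partial\psi-2\sigma\,i\partial\bar\partial\Phi+\varpi\,i\partial\psi_1\wedge\bar\partial\psi_1 .
\]
The term $\sigma\,i\partial\bar\partial\psi$ has no sign and must be compensated by the curvature of $E$. Let $\gamma_j=-(\sigma/\eta)\,i\partial\bar\partial\psi$, a smooth form on $X$ that vanishes near $Y$. By ($\Phi$2), $\sigma/\eta\le\frac12\psi_1^{-2}\le\frac12\Phi^{-2}\le\delta$; the shift from $\psi$ to $\psi_1$ was made for this inequality. Off $Y$,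
\[
\Theta_{h_1}-\gamma_j=\Bigl(1-\frac\sigma{\eta\delta}\Bigr)\Theta_{h_1}+\frac\sigma{\eta\delta}\bigl(\Theta_{h_1}+\delta\,i\partial\bar\partial\psi\bigr)\ge0,
\]
and near $Y$, $\Theta_{h_1}\ge0=\gamma_j$. So $\Theta_{h_1}\ge\gamma_j$ on $X$. This is the only use of the second curvature hypothesis.

Let $X_j=\{\Phi<j\}$. Lemma~\ref{lem:reg} with $D=X_j$, $\gamma=\gamma_j$, $\varepsilon=1/j$ gives $f_j$ and $Z_j$. Put $\Omega_j=X_j\setminus Z_j$ and $H_j=h_0e^{-f_j-\Phi^8}$, a smooth metric on $\Omega_j$ with $\Theta_{H_j}\ge\gamma_j-\frac1j\omega+i\partial\bar\partial\Phi^8$. Since $\eta\gamma_j+\sigma\,i\partial\bar\partial\psi=0$,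
\[
\eta\Theta_{H_j}-i\partial\bar\partial\eta-\tfrac14\,i\partial\eta\wedge\bar\partial\eta\ge-\tfrac\eta j\,\omega+\eta\,i\partial\bar\partial\Phi^8-2\sigma\,i\partial\bar\partial\Phi+\bigl(\varpi-\tfrac14\sigma^2\bigr)i\partial\psi_1\wedge\bar\partial\psi_1 .
\]
Now $i\partial\bar\partial\Phi^8=56\Phi^6\,i\partial\Phi\wedge\bar\partial\Phi+8\Phi^7\,i\partial\bar\partial\Phi$, where both terms are $\ge0$ because $\Phi$ is psh, and $8\eta\Phi^7\ge1\ge2\sigma$. Hence on $\Omega_j$
\begin{equation}\label{eq:Gamma}
\eta\Theta_{H_j}-i\partial\bar\partial\eta-\tfrac14\,i\partial\eta\wedge\bar\partial\eta\ge\Gamma_j-\tfrac2j\,\omega,\qquad\Gamma_j:=56\Phi^6\,i\partial\Phi\wedge\bar\partial\Phi+\tfrac12\varpi\,i\partial\psi_1\wedge\bar\partial\psi_1\ge0 .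
\end{equation}

\subsection*{Complete metrics on $\Omega_j$}
Let $g_1=\log(1+\sup f_j-f_j)\ge0$ and $g_2=-\log(j-\Phi)$. On $\Omega_j$ we have $i\partial\bar\partial f_j\ge\gamma_j-\frac1j\omega-\Theta_{h_0}\ge-C_j\omega$ with $C_j\ge0$, because $X_j\Subset X$. Therefore
\[
-i\partial\bar\partial g_1=e^{-g_1}i\partial\bar\partial f_j+i\partial g_1\wedge\bar\partial g_1\ge-C_j\omega+i\partial g_1\wedge\bar\partial g_1,\qquad i\partial\bar\partial g_2=\frac{i\partial\bar\partial\Phi}{j-\Phi}+i\partial g_2\wedge\bar\partial g_2 .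
\]
So $\hat\omega=(C_j+1)\omega-i\partial\bar\partial g_1+i\partial\bar\partial g_2$ is a K\"ahler form with $\hat\omega\ge\omega+i\partial g_1\wedge\bar\partial g_1+i\partial g_2\wedge\bar\partial g_2$. The function $g_1+g_2$ has bounded $\hat\omega$-gradient. It is an exhaustion of $\Omega_j$, since $g_1$ and $g_2$ are bounded below, $g_2\to\infty$ at $\partial X_j$ and $g_1\to\infty$ at $Z_j$. Hence $\hat\omega$ is complete, and so is $\omega_\lambda=\omega+\lambda\hat\omega$ for $\lambda>0$.

\begin{proof}[Proof of Proposition~\ref{prop:apriori}]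
Let $x\in\mathcal H_1$ have minimal pair $(b,v)$ for $(X,\omega,H)$. Since $f_j\ge f-\frac1j$, we have $H_j\le e^{1/j}H$, so $x|_{\Omega_j}$ is square integrable for $(\Omega_j,\omega,H_j)$ and, by \eqref{eq:mono}, for $(\Omega_j,\omega_\lambda,H_j)$. Let $(b_j,v_j)$ and $(b_{j,\lambda},v_{j,\lambda})$ be its minimal pairs for these triples.

\emph{Step 1: the smooth complete triple.} For $(\Omega_j,\omega_\lambda,H_j)$ the space $\mathcal H_0$ is all of $L^2$, and $S^*$ is the restriction to $\mathcal H_1$ of the Hilbert space adjoint $\bar\partial^*$. So $\bar\partial v_{j,\lambda}=0$ and $\bar\partial^*v_{j,\lambda}=b_{j,\lambda}$. Also $\bar\partial b_{j,\lambda}=x-v_{j,\lambda}$, and $b_{j,\lambda}$ is orthogonal to $\operatorname{Ker}\bar\partial$, which contains the image of $\bar\partial$ from the preceding degree; so $b_{j,\lambda}\in\operatorname{Dom}\bar\partial^*$ and $\bar\partial^*b_{j,\lambda}=0$. Since $\omega\le\omega_\lambda$, \eqref{eq:Gamma} allows us to apply Lemma~\ref{lem:twist}(b) with $\Gamma_0=\Gamma_j$ and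 $C=2/j$ to both forms. With all quantities taken for this triple,
\begin{align}
\|D'^*v_{j,\lambda}\|^2+\int_{\Omega_j}\langle[\Gamma_j,\Lambda]v_{j,\lambda},v_{j,\lambda}\rangle H_j\,dV&\le6\|b_{j,\lambda}\|^2+\tfrac{2n}j\|v_{j,\lambda}\|^2,\label{eq:stepA}\\
\|D'^*b_{j,\lambda}\|^2&\le2\|x-v_{j,\lambda}\|^2+\tfrac{2n}j\|b_{j,\lambda}\|^2.\label{eq:stepB}
\end{align}

\emph{Step 2: $\lambda\to0$ with $j$ fixed.} Apply Lemma~\ref{lem:stable} with $N=N'_k=N_k=\Omega_j$, $\omega_k=\omega_{1/k}$ and $H_k=H_\infty=H_j$. The Hermitian forms in the integral of \eqref{eq:stepA} depend continuously on the K\"ahler metric, so Lemma~\ref{lem:lsc} applies to this integral. The right sides converge. We obtain \eqref{eq:stepA} and \eqref{eq:stepB} for $(b_j,v_j)$ and the triple $(\Omega_j,\omega,H_j)$.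

\emph{Step 3: $j\to\infty$.} Apply Lemma~\ref{lem:stable} with $N=X$, $H_\infty=H$, $N'_j=X_j$, $N_j=\Omega_j$, $\omega_j=\omega$ and $g_j=f_j+\Phi^8$. Conditions (a) and (b) hold by construction. For (c), the bounds $f-\frac1j\le f_j\le\sup_{B_\omega(\cdot,1/j)}f+\frac1j$ and the upper semicontinuity of $f$ give $f_j\to f$ pointwise; for compact $K$ the $\frac1j$-neighborhood of $K$ lies in a fixed compact set when $j$ is large, and $f$ is bounded above there. At every point outside the null set $Y\cup\{f=-\infty\}$ we have $\varpi_j(\psi_1)=|\psi_1|^{-3}$ for large $j$, so by \eqref{eq:alg} the forms $\langle[\Gamma_j,\Lambda]u,u\rangle H_j$, extended by zero outside $\Omega_j$, converge to $\bigl(56\Phi^6|(\bar\partial\Phi)^*u|^2+\frac12|\psi_1|^{-3}|(\bar\partial\psi_1)^*u|^2\bigr)H$. Lemmas~\ref{lem:stable} and~\ref{lem:lsc} give (A) for $v=Rx$, since $b=S^*v$, and (B) for $b=S^*Rx$, since $x-v=Sb$.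

\emph{Step 4: density.} Let $v\in\operatorname{Dom}S^*$. By Lemma~\ref{lem:hilbert}(b) there are $x_l$ with $Rx_l\to v$ and $S^*Rx_l\to S^*v$. Inequality (A) for $R(x_l-x_{l'})$ shows that $D'^*Rx_l$ is a Cauchy sequence in $L^2(H)$, and its limit is the distribution $D'^*v$. The other two terms of (A) pass to the limit by Fatou's lemma along a subsequence that converges a.e. For $b\in\operatorname{Dom}S\cap(\operatorname{Ker}S)^\perp$, Lemma~\ref{lem:hilbert}(b) gives $b_l=S^*Rx_l$ with $b_l\to b$ and $Sb_l\to Sb$; inequality (B) for $b_l-b_{l'}$ shows that $D'^*b_l\to D'^*b$ in $L^2(H)$, and (B) follows.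
\end{proof}

With Propositions~\ref{prop:apriori} and~\ref{prop:nonconc} established, the proofs of Theorems~\ref{thm:strong} and~\ref{thm:main} are complete.

\begin{thebibliography}{9}

\bibitem{Dem}
J.-P. Demailly, \emph{Complex Analytic and Differential Geometry}.

\bibitem{DG}
Jean-Pierre Demailly and Herv\'e Gaussier,
\texttt{https://www-fourier.univ-grenoble-alpes.fr/\allowbreak\textasciitilde{}demailly/\allowbreak source\_files/\allowbreak notice/\allowbreak publications/\allowbreak demailly\_zbmath\_reviews0.pdf}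

\end{thebibliography}
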